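
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Robustly learnable classes need not be consistently learnable}


\begin{abstract}
A class $S$ of recursive functions is robustly Ex-learnable if $\Theta(S)$ is
learnable in the limit for every general recursive operator $\Theta$. It is
consistently learnable if some learner for $S$ always outputs programs that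
reproduce all the data seen so far. We construct a robustly Ex-learnable class
of $\{0,1\}$-valued functions that is not consistently learnable, not even when
the learner may lag behind the data by a recursive delay that depends on the
length of the data. In the other direction, every robustly Ex-learnable class is
learned by a total learner that is consistent up to an effective delay depending
on the data themselves.
\end{abstract}

\section{Introduction}

\subsection{The question}

A learner sees the values $f(0),f(1),\dots$ of an unknown recursive function and
after each value announces a program. It has learned $f$ if from some point on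
it always announces one and the same correct program. We compare two
natural demands on a class of learnable functions: that the announced programs
always fit the data already seen, and that learnability survives every
effective transformation of the functions.

Functions are total functions from $\mathbb N$ to $\mathbb N$ unless called
partial, and $\varphi_0,\varphi_1,\dots$ is an acceptable numbering of the
partial recursive functions. A class $S$ is a set of total recursive functions.
We write $f[n]=f(0)\dots f(n-1)$. A \emph{learner} is a partial recursive
function $M$ from finite sequences of natural numbers to indices, and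
$M_0,M_1,\dots$ is an effective enumeration of all learners.

\begin{itemize}
\item $M$ \emph{Ex-learns} $S$ if for every $f\in S$ the value $M(f[n+1])$ is
defined for all $n$ and there is an $e$ with $\varphi_e=f$ and $M(f[n+1])=e$ for
almost all $n$. The class $S$ is \emph{Ex-learnable} if some learner Ex-learns it.
\item $M$ is a \emph{consistent learner} for $S$ if $M$ Ex-learns $S$ and, for
every $f\in S$ and every $n$, the hypothesis $e=M(f[n+1])$ satisfies
$\varphi_e(m)\!\downarrow=f(m)$ for all $m\le n$. Nothing is required on inputs
that are not initial segments of functions in $S$; there $M$ may be undefined.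
The class $S$ is \emph{consistently learnable} if it has a consistent learner.
\item A \emph{general recursive operator} is a recursive operator $\Theta$ that
maps every total function to a total function. The class $S$ is \emph{robustly
Ex-learnable} if for every general recursive operator $\Theta$ the class
$\Theta(S)=\{\Theta(f):f\in S\}$ is Ex-learnable.
\item Let $\Theta_0,\Theta_1,\dots$ be a fixed effective enumeration of all
recursive operators. The class $S$ is \emph{uniformly robustly Ex-learnable} if
there is a recursive function $g$ such that $M_{g(e)}$ Ex-learns $\Theta_e(S)$
for every $e$ for which $\Theta_e$ is general recursive.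
\end{itemize}

The following question is posed in \cite{robsur}: \emph{is every robustly
Ex-learnable class also consistently learnable?}

An Ex-learner can fail to be consistent because it cannot test its own
hypotheses: to check that $\varphi_e$ agrees with the data one has to wait for
computations that may never halt. If $S$ is contained in a uniformly recursive
family $f_0,f_1,\dots$, there is no such problem. The learner that outputs a
program of the first $f_j$ agreeing with the data is consistent, and since
$\Theta(f_0),\Theta(f_1),\dots$ is again uniformly recursive, $S$ is robustly
Ex-learnable as well. For other classes, an Ex-learner may live on information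
that is coded into the functions. Robustness forbids reliance on a particular
code, because an operator may erase it.

There are good reasons to guess that the answer is yes. It is a known result that
every \emph{uniformly} robustly Ex-learnable class is consistently learnable.
And robustness alone does force a form of consistency: an operator can withhold
the next value of $f$ until the learner has produced a hypothesis that fits the
values released so far (Theorem~\ref{thm:delay}). Nevertheless the answer is no.

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a robustly Ex-learnable class of $\{0,1\}$-valued recursive functions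
that is not consistently learnable.
\end{theorem}

By the known result just quoted, we obtain the following.

\begin{corollary}\label{cor:uniform}
A class as in Theorem~\ref{thm:main} is robustly Ex-learnable but not uniformly
robustly Ex-learnable.
\end{corollary}

Next we relax consistency. Let $r$ be a recursive unbounded function with
$r(n)\le n+1$ for all $n$. Call $M$ \emph{$r$-consistent} for $S$ if $M$
Ex-learns $S$ and, for all $f\in S$ and all $n$, the hypothesis $e=M(f[n+1])$
satisfies $\varphi_e(m)\!\downarrow=f(m)$ for all $m<r(n)$. Consistency is the
case $r(n)=n+1$, and consistency with a fixed delay $\delta$ is the case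
$r(n)=\max(0,n+1-\delta)$.

\begin{theorem}\label{thm:r}
There is a robustly Ex-learnable class of $\{0,1\}$-valued functions that has no
$r$-consistent learner for any recursive unbounded $r$ with $r(n)\le n+1$.
\end{theorem}

Delays that depend recursively on the data, and not only on their length, cannot
be excluded.

\begin{theorem}\label{thm:delay}
There is a general recursive operator $\Theta^*$ such that, whenever
$\Theta^*(S)$ is Ex-learnable (in particular, whenever $S$ is robustly
Ex-learnable), there are total recursive functions $N,\ell$ on finite sequences
with the following properties.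
\begin{enumerate}
\item For all finite sequences $\tau$: $\ell(\tau)\le|\tau|$, $\ell$ is
nondecreasing under extension of $\tau$, and
$\varphi_{N(\tau)}(m)\!\downarrow=\tau(m)$ for all $m<\ell(\tau)$.
\item For $f\in S$: $\ell(f[n])\to\infty$, and $N(f[n])$ converges to an index of
$f$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:r} limits how fast $\ell$ can grow. For the class $S$ found
there, no recursive unbounded $r$ satisfies $\ell(f[n+1])\ge r(n)$ for all
$f\in S$ and all $n$: such an $r$ would satisfy $r(n)\le n+1$, and $N$ would be an
$r$-consistent learner for $S$.

\subsection{The idea}\label{sec:idea}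

Diagonalizing against consistent learners is easy and leaves much freedom
(Section~\ref{sec:diag}). For each learner $M_i$ we get a function $f_i$ that
extends a string $\sigma_i$ and afterwards either is constantly $0$ or follows a
process, determined by $i$ and $\sigma_i$, that we can run. The difficulty is to
learn $\Theta(f_i)$ for every general recursive $\Theta$. A learner would like to
know the pair $(i,\sigma_i)$, but any code for it inside $f_i$ can be erased by
$\Theta$.

What $\Theta$ cannot erase is the \emph{moment of a surprise}. First let $\Theta$
be the identity and let $f_i$ extend $\sigma_i=w0^N1$. A learner that has come to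
believe in $w0^\infty$ is contradicted at position $D=|w|+N$. If we chose $N$ at
least as large as $i$ and as a code number of $w$, then $D$ bounds all of $i$, the
code of $w$, and $N$. So only finitely many pairs $(i,\sigma_i)$ remain, and none
of these numbers has been written into $f_i$.

Next let $\Theta(f)(n)=f(2n)$, which destroys half of $w$. Now put
$\sigma_i=w0^Ns$, where $s$ is $1$ or $01$ and the digit $1$ falls on an even
position $p$. The learner sees $\Theta(w0^\infty)$ until it is surprised at
$D=p/2$. Since $|w|+N\le p=2D$, the surprise again bounds $N$, and for $N$ at
least twice $i$ and twice the code of $w$ it bounds these two numbers as well.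

In general, suppose that, for every $N$, $\Theta$ is nonconstant on the set of all
binary functions extending $w0^N$. Then some $s$ makes $\Theta(w0^Ns)$ differ
visibly from $\Theta(w0^\infty)$. The place of the first difference is as late as
we like when $N$ is large, and conversely it bounds $N$. If an operator is
constant on the set of all binary functions extending some suitable string, it is
made harmless by moving into that set.

Three things need work. The learner must cope with processes that stop making
progress (Section~\ref{sec:learner}). It must be ready to be surprised
(Lemma~\ref{lem:surprise}). And one string $\sigma_i$ must serve several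
operators (Section~\ref{sec:all}).

\section{The diagonalization and the robustness theorem}\label{sec:diag}

\subsection{Conventions}

Let $2^*$ be the set of finite binary strings, coded by a recursive bijection
$\mathrm{code}:2^*\to\mathbb N$, and $2^\omega$ the set of $\{0,1\}$-valued
functions. For a finite sequence $x$ of natural numbers we write $x\preceq y$ if
$y$ is an extension of $x$, possibly equal to $x$, where $y$ is a finite sequence
or a function. Put $[\rho]=\{f\in2^\omega:\rho\preceq f\}$ for $\rho\in2^*$.

The only fact about operators that we use is that a general recursive operator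
$\Theta$ is computed on total functions by an oracle machine. Fix such a machine.
For $s\in2^*$ write $\Theta(s)(n)\!\downarrow=a$ if $n<|s|$ and the machine on
input $n$, with oracle answers taken from $s$, halts within $|s|$ steps, queries
only arguments smaller than $|s|$, and outputs $a$. The following properties are
immediate; (O3) holds because a halting computation is finite.
\begin{itemize}
\item[(O1)] The relation $\Theta(s)(n)\!\downarrow=a$ is decidable, and the
partial function $\Theta(s)$ has finite domain.
\item[(O2)] If $s\preceq s'\in2^*$ or $s\preceq f\in2^\omega$, then $\Theta(s')$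
or $\Theta(f)$, respectively, extends $\Theta(s)$.
\item[(O3)] For $f\in2^\omega$ and every $n$, $\Theta(f[u])(n)\!\downarrow
=\Theta(f)(n)$ for all large $u$.
\end{itemize}

\subsection{Defeating one consistent learner}

We say that $\varphi_q$ \emph{agrees with} $y$ on $m$ if
$\varphi_q(m)\!\downarrow=y(m)$. Fix a learner $M_i$ and a nonempty $\rho\in2^*$.
There are two cases.
\begin{itemize}
\item[(Z)] There is a $y\succeq\rho$ in $2^*$ such that $M_i(y)$ is undefined, or
$M_i(y)=q$ but $\varphi_q$ fails to agree with $y$ on some $m<|y|$. Then $M_i$ is
not a consistent learner for any class containing a function that extends $y$.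
\item[(P)] Otherwise $M_i$ is defined and consistent at every binary string
extending $\rho$. Then for each $x\succeq\rho$ in $2^*$ we have
$M_i(x0)\ne M_i(x1)$, since a common value $q$ would satisfy $\varphi_q(|x|)=0$
and $\varphi_q(|x|)=1$. So
\begin{equation}\label{eq:change}
M_i(xb)\ne M_i(x)\quad\text{for some } b\in\{0,1\}.
\end{equation}
Choosing such a $b$ again and again, we reach a function on which $M_i$ changes
its hypothesis infinitely often.
\end{itemize}
In case (Z) we may continue after $y$ as we like. In case (P) we may start at any
string extending $\rho$, and between two forced changes of mind we may insert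
anything. This freedom is what we use. However, a learner for our class cannot
decide between (Z) and (P). It can only run the construction of (P), which makes
progress forever in case (P) but may get stuck in case (Z). We insert growing
blocks of zeros, so that even then little can go wrong.

\begin{definition}
A \emph{slow family} is a total recursive function $X(i,\sigma,t)\in2^*$, with
$i,t\in\mathbb N$ and $\sigma\in2^*$, such that $X(i,\sigma,0)=\sigma$ and for
every $t$ either $X(i,\sigma,t+1)=X(i,\sigma,t)$, or
$X(i,\sigma,t+1)\succeq X(i,\sigma,t)\,b\,0^t$ for some $b\in\{0,1\}$.

If $X(i,\sigma,\cdot)$ changes infinitely often, the pair $(i,\sigma)$ is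
\emph{total}, and $g_{i,\sigma}$ denotes the function extending all
$X(i,\sigma,t)$, which is recursive. Otherwise $(i,\sigma)$ is \emph{stuck at}
$x=\lim_tX(i,\sigma,t)$.
\end{definition}

The point of slowness is that at each stage only two possibilities for the near
future exist:
\begin{equation}\label{eq:slow}
\text{if $(i,\sigma)$ is total, then for every $t$ there is a $b$ with }
X(i,\sigma,t)\,b\,0^t\preceq g_{i,\sigma}.
\end{equation}
Indeed, let $t'\ge t$ be least with $X(i,\sigma,t'+1)\ne X(i,\sigma,t')$. Then
$X(i,\sigma,t')=X(i,\sigma,t)$, so for some $b$ we have
$X(i,\sigma,t)\,b\,0^t\preceq X(i,\sigma,t')\,b\,0^{t'}\preceq g_{i,\sigma}$.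

\subsection{The robustness theorem and its consequences}

\begin{theorem}\label{thm:robust}
Let $X$ be a slow family. There are nonempty strings
$\rho_0\preceq\rho_1\preceq\cdots$ in $2^*$ such that the following holds.
Suppose that for every $i$ we are given a string $w_i\succeq\rho_i$ in $2^*$ and a
type, Z or P, where type P is allowed only if $(i,\sigma)$ is total for every
$\sigma\succeq w_i$. Then there are $\sigma_i\succeq w_i$ such that the class
$S=\{f_i:i\in\mathbb N\}$ is robustly Ex-learnable, where $f_i=\sigma_i0^\infty$
for type Z and $f_i=g_{i,\sigma_i}$ for type P.
\end{theorem}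

The condition on type P is needed in this form because $\sigma_i$ is chosen only
after $w_i$ has been given. Neither the $\rho_i$ nor the $\sigma_i$ are obtained
effectively. This does no harm, as robust learnability asks for one learner per
operator, not uniformly. By Corollary~\ref{cor:uniform}, the class $S$ obtained
from Theorem~\ref{thm:robust} in the proof of Theorem~\ref{thm:main} below is not
uniformly robustly Ex-learnable.

\begin{remark}
Even for the identity operator we cannot simply learn all functions that might
occur as some $f_i$: for some slow families no learner Ex-learns all functions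
$v0^\infty$ with $v\in2^*$ together with all $g_{i,\sigma}$ for total
$(i,\sigma)$. To see this, define a slow family as
follows. For $x=X(i,\sigma,t)\neq\emptyset$, if there are $b\in\{0,1\}$ and
$k\le t$ such that $M_i(x)$ and $M_i(xb0^k)$ halt within $t$ steps with different
values, let $X(i,\sigma,t+1)=xb0^{k+t}$ for the first such pair $(b,k)$;
otherwise, and also for $x=\emptyset$, let $X(i,\sigma,t+1)=x$. If $M_i$ Ex-learns
all $v0^\infty$, it is
defined on all nonempty binary strings, and for each nonempty $x$ there are
$b,k$ with $M_i(xb0^k)\ne M_i(x)$, since otherwise $M_i(x)$ would be the final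
hypothesis on both $x00^\infty$ and $x10^\infty$. Hence $(i,\sigma)$ is total for
each $\sigma\ne\emptyset$, and $M_i$ does not converge on $g_{i,\sigma}$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:robust}]
Put $X(i,\sigma,0)=\sigma$. Let $x=X(i,\sigma,t)$. If $x\ne\emptyset$, the
computations $M_i(x)$, $M_i(x0)$, $M_i(x1)$ all halt within $t$ steps, and
\eqref{eq:change} holds, put $X(i,\sigma,t+1)=xb0^t$ for the least $b$ as in
\eqref{eq:change}. Otherwise put $X(i,\sigma,t+1)=x$. This is a slow family. Let
$\rho_0\preceq\rho_1\preceq\cdots$ be the strings of Theorem~\ref{thm:robust}.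

For each $i$ distinguish the cases (Z) and (P) above with $\rho=\rho_i$. In case
(Z), choose type Z and let $w_i$ be a string $y$ as described there. In case (P),
choose type P and $w_i=\rho_i$. The second choice is allowed: if $(i,\sigma)$
with $\sigma\succeq\rho_i$ were stuck at $x$, then $x\succeq\rho_i$ is nonempty,
$M_i(x),M_i(x0),M_i(x1)$ are defined, and \eqref{eq:change} holds, so
$X(i,\sigma,\cdot)$ would leave $x$ at some large stage.

Let $S=\{f_i:i\in\mathbb N\}$ be the robustly Ex-learnable class provided by
Theorem~\ref{thm:robust}, and consider any learner $M_i$. For type Z, $f_i$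
extends $y=w_i$, and $M_i$ is undefined or inconsistent at the initial segment
$y$ of $f_i$. For type P, each of the infinitely many changes of
$X(i,\sigma_i,\cdot)$ yields initial segments $x$ and $xb$ of $f_i=g_{i,\sigma_i}$
with $M_i(x)\neq M_i(xb)$; so $M_i$ does not converge on $f_i$. In neither case is
$M_i$ a consistent learner for $S$.
\end{proof}

For Theorem~\ref{thm:r} the learner may lag behind the data. We give it enough
zeros to catch up before we compare its hypotheses.

\begin{proof}[Proof of Theorem~\ref{thm:r} from Theorem~\ref{thm:robust}]
The indices are now $p=\langle i,j\rangle$, for a recursive pairing bijection; we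
defeat $M_i$ as a $\varphi_j$-consistent learner. Put $X(p,\sigma,0)=\sigma$. Let
$x=X(p,\sigma,t)$. If $x\ne\emptyset$, run the following procedure for $t$ steps.
Compute $\varphi_j(|x|),\varphi_j(|x|+1),\dots$ in this order until an $n\ge|x|$
with $\varphi_j(n)>|x|$ is found; put
\[
y_b=x\,b\,0^{n-|x|}\qquad(b\in\{0,1\}),
\]
which has length $n+1$; then compute $M_i(x),M_i(y_0),M_i(y_1)$. If the procedure
is completed within these $t$ steps and $M_i(y_b)\ne M_i(x)$ for some $b$, put
$X(p,\sigma,t+1)=y_b0^t$ for the least such $b$. In all other cases put
$X(p,\sigma,t+1)=x$. This is a slow family, since $y_b0^t\succeq xb0^t$. Take the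
$\rho_p$ of Theorem~\ref{thm:robust}.

If $\varphi_j$ is not a total unbounded function with $\varphi_j(n)\le n+1$ for
all $n$, there is nothing to defeat: choose type Z and $w_p=\rho_p$. Otherwise
let $r=\varphi_j$.

If there is a $y\succeq\rho_p$ in $2^*$, of length $n+1$ say, such that $M_i(y)$
is undefined or $\varphi_{M_i(y)}$ fails to agree with $y$ on some $m<r(n)$,
choose type Z and $w_p=y$. Then $M_i$ is not $r$-consistent on the function $f_p$
extending $y$.

If there is no such $y$, choose type P and $w_p=\rho_p$. Let $x\succeq\rho_p$ be
in $2^*$. Since $r$ is unbounded, some $n\ge|x|$ has $r(n)>|x|$, so the search for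
$n$ succeeds; the values $M_i(x),M_i(y_0),M_i(y_1)$ are defined. A common value
$q=M_i(y_0)=M_i(y_1)$ is impossible, because $|x|<r(n)$ would give
$\varphi_q(|x|)=0$ and $\varphi_q(|x|)=1$. So $M_i(y_b)\ne M_i(x)$ for some $b$,
and no pair $(p,\sigma)$ with $\sigma\succeq\rho_p$ can be stuck. Hence type P is
allowed. The function $f_p=g_{p,\sigma_p}$ has arbitrarily long initial segments
$x\preceq y_b$ with $M_i(x)\ne M_i(y_b)$, and $M_i$ does not converge on $f_p$.

The class given by Theorem~\ref{thm:robust} therefore has the required
properties.
\end{proof}

It remains to prove Theorem~\ref{thm:robust}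
(Sections~\ref{sec:learner}--\ref{sec:all}) and Theorem~\ref{thm:delay}
(Section~\ref{sec:delay}).

\section{A learner with a growing bound}\label{sec:learner}

Fix a slow family $X$, a general recursive operator $\Theta$ with its oracle
machine, and a total recursive nondecreasing function $G:\mathbb N\to\mathbb N$.
We describe a total learner $L=L_{\Theta,G}$. It works with finitely many
candidates at a time, and $G$ tells it how many to admit after a surprise.

\subsection{Candidates and their refutation}

The \emph{candidates} are $Z_v$ for $v\in2^*$, with index $2\,\mathrm{code}(v)$,
and $P_{i,\sigma}$ for $i\in\mathbb N$, $\sigma\in2^*$, with index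
$2\langle i,\mathrm{code}(\sigma)\rangle+1$. Let $C_b$ be the finite set of
candidates of index at most $b$. The candidate $Z_v$ stands for the claim that
the data come from $\Theta(v0^\infty)$, and $P_{i,\sigma}$ for the claim that
$(i,\sigma)$ is total and the data come from $\Theta(g_{i,\sigma})$. Accordingly,
a candidate is \emph{good for} a total function $h$ if it is $Z_v$ with
$h=\Theta(v0^\infty)$, or $P_{i,\sigma}$ with $(i,\sigma)$ total and
$h=\Theta(g_{i,\sigma})$.

The claim of $Z_v$ is easy to compare with data. For $P_{i,\sigma}$ we need a
test that terminates even if $(i,\sigma)$ is stuck. Here \eqref{eq:slow} helps: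
at each stage we have two strings, one of which must be right if $(i,\sigma)$ is
total. Write $X(t)=X(i,\sigma,t)$, and let $t^*(n)=t^*_{i,\sigma}(n)$ be the least
$t$ such that $\Theta(X(t)00^t)$ and $\Theta(X(t)10^t)$ are both defined on all
$m<n$. Let $\tau$ be a finite sequence of length $n$.
\begin{itemize}
\item $Z_v$ is \emph{refuted by} $\tau$ if $\tau\not\preceq\Theta(v0^\infty)$.
\item $P_{i,\sigma}$ is \emph{refuted by} $\tau$ if, with $t=t^*(n)$, there is no
$b\in\{0,1\}$ such that the values of $\Theta(X(t)b0^t)$ on the arguments $m<n$
form $\tau$.
\end{itemize}
A candidate is \emph{dead at} $\tau$ if it is refuted by some initial segment of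
$\tau$, and \emph{alive on} a total function $h$ if it is dead at no $h[n]$. Let
\begin{gather*}
\mathrm{Lim}(Z_v)=\{\Theta(v0^\infty)\},\\
\mathrm{Lim}(P_{i,\sigma})=
\begin{cases}
\{\Theta(g_{i,\sigma})\}&\text{if $(i,\sigma)$ is total,}\\
\{\Theta(x00^\infty),\,\Theta(x10^\infty)\}&\text{if $(i,\sigma)$ is stuck at $x$.}
\end{cases}
\end{gather*}

\begin{lemma}\label{lem:cand}
\begin{itemize}
\item[(a)] $t^*_{i,\sigma}(n)$ exists for every $n$ and tends to infinity with
$n$. Hence refutation and death are decidable.
\item[(b)] A candidate that is good for $h$ is alive on $h$.
\item[(c)] If a candidate $c$ is alive on $h$, then $h\in\mathrm{Lim}(c)$.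
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(i,\sigma)$ is stuck at $x$, then $X(t)b0^t=xb0^t$ for large $t$, and
(O3) for the two functions $xb0^\infty$ shows that $t^*(n)$ exists. If
$(i,\sigma)$ is total, (O3) for $g_{i,\sigma}$ shows that $\Theta(X(t))$ is
defined on all $m<n$ for large $t$; by (O2) so are both $\Theta(X(t)b0^t)$. For
fixed $t$ the functions $\Theta(X(t)b0^t)$ have finite domains, so $t$ is
unsuitable for all large $n$; hence $t^*(n)\to\infty$.

(b) For $Z_v$ this is clear. Let $(i,\sigma)$ be total and
$h=\Theta(g_{i,\sigma})$. Given $n$, put $t=t^*(n)$ and take $b$ with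
$X(t)b0^t\preceq g_{i,\sigma}$ from \eqref{eq:slow}. By (O2), $\Theta(X(t)b0^t)$,
which is defined on all $m<n$, agrees there with $h$. So $h[n]$ does not refute
$P_{i,\sigma}$.

(c) For $Z_v$ this is clear. Let $c=P_{i,\sigma}$. For every $n$ there is a $b_n$
such that $\Theta(X(t^*(n))\,b_n\,0^{t^*(n)})$ takes the values $h[n]$ on the
arguments below $n$.

If $(i,\sigma)$ is stuck at $x$, then by (a) $X(t^*(n))=x$ for large $n$. Some
$b$ equals $b_n$ for infinitely many $n$, and for these, if large, $h[n]\preceq
\Theta(xb0^\infty)$ by (O2). So $h=\Theta(xb0^\infty)$.

If $(i,\sigma)$ is total, let $m$ be given. For large $n$ we have $n>m$ and, by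
(a) and (O3), $\Theta(X(t^*(n)))(m)\!\downarrow=\Theta(g_{i,\sigma})(m)$. By (O2)
this is also the value of $\Theta(X(t^*(n))\,b_n\,0^{t^*(n)})$ at $m$, which is
$h(m)$.
\end{proof}

Slowness is what makes the sets $\mathrm{Lim}(c)$ finite, and the proof of
Lemma~\ref{lem:surprise} rests on this finiteness. If a process stuck at $x$ had
to be considered with arbitrary continuations, we would have to admit all of
$\{\Theta(f):f\in[x]\}$, in general an infinite set.

\subsection{The hypotheses}

A candidate that stays alive need not be good: if $(i,\sigma)$ is stuck at $x$ and
$h=\Theta(x00^\infty)$, then $P_{i,\sigma}$ may live forever without computing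
$h$. So $L$ must not rely on a single candidate. It amalgamates the programs of
all living candidates under a bound $\beta$.

Define $\beta(\emptyset)=0$ and
\[
\beta(\tau a)=
\begin{cases}
\max\bigl(\beta(\tau)+1,\;G(|\tau|)\bigr)
 &\text{if all candidates in $C_{\beta(\tau)}$ are dead at $\tau a$,}\\
\beta(\tau)&\text{otherwise.}
\end{cases}
\]
In the first case we speak of an \emph{update at} $\tau a$. Let $A(\tau)$ be the
set of candidates in $C_{\beta(\tau)}$ that are not dead at $\tau$. Then
$L(\tau)$ is an index, depending only on the set $A(\tau)$, of the following
program: on input $m$, dovetail over all $c\in A(\tau)$; for $c=Z_v$ compute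
$\Theta(v0^\infty)(m)$; for $c=P_{i,\sigma}$ search for a $t$ with
$\Theta(X(i,\sigma,t))(m)\!\downarrow$ and take this value; output the first value
found. By Lemma~\ref{lem:cand}(a), $L$ is total recursive.

\begin{lemma}\label{lem:good}
If for some $n$ the set $C_{\beta(h[n])}$ contains a candidate that is good for
$h$, then $L$ Ex-learns $h$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cand}(b) the good candidate never dies, so there is no update
on $h$ after $h[n]$. Let $b$ be the final value of $\beta$. From then on the sets
$A(h[k])\subseteq C_b$ decrease, and they stabilize at the set $A$ of candidates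
in $C_b$ that are alive on $h$. So the hypotheses converge. The final program
produces no wrong value. Indeed, let $c\in A$; then $h\in\mathrm{Lim}(c)$ by
Lemma~\ref{lem:cand}(c). If $c=Z_v$, then $h=\Theta(v0^\infty)$. If
$c=P_{i,\sigma}$ with $(i,\sigma)$ total, then $h=\Theta(g_{i,\sigma})$, and every
value $\Theta(X(i,\sigma,t))(m)\!\downarrow$ equals $h(m)$ by (O2). If
$c=P_{i,\sigma}$ with $(i,\sigma)$ stuck at $x$, then $h=\Theta(xb0^\infty)$ for
some $b$, and since $X(i,\sigma,t)\preceq x$, every value
$\Theta(X(i,\sigma,t))(m)\!\downarrow$ again equals $h(m)$. Finally, the good
candidate in $A$ yields a value for every $m$, by (O3) if it is some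
$P_{i,\sigma}$. So the final program computes $h$.
\end{proof}

\subsection{Late surprises}

We must ensure that $\beta$ grows far enough to admit a good candidate. The danger
is that an update never comes, because some wrong candidate under the current
bound stays alive. The next lemma shows that the danger is absent if the data
look like $\Theta(y0^\infty)$ for a sufficiently long time and then deviate.

\begin{lemma}\label{lem:surprise}
Let $y\in2^*$ and $\eta=\Theta(y0^\infty)$. There is a number $D^*(y)$ such that
for every total $h\ne\eta$ whose first disagreement $D$ with $\eta$ satisfies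
$D\ge D^*(y)$, we have $\beta(h[n])\ge G(D)$ for almost all $n$.
\end{lemma}

\begin{proof}
The candidate $Z_y$ is never dead on $\eta$, and each update raises $\beta$.
Hence there are only finitely many updates on $\eta$: let
$\beta(\eta[n])=b_0$ for all $n\ge n_0$. The set
$F=\bigcup_{c\in C_{b_0}}\mathrm{Lim}(c)$ is finite. Choose $D^*(y)\ge n_0$
larger than the first disagreement of $\eta$ with each
$\lambda\in F\setminus\{\eta\}$.

Let $h$ and $D$ be as stated. Then $h\notin F$: we have $h\ne\eta$, and each
$\lambda\in F\setminus\{\eta\}$ differs from $\eta$, hence from $h$, at some
argument below $D^*(y)\le D$. By Lemma~\ref{lem:cand}(c) every candidate in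
$C_{b_0}$ is dead at some $h[n]$. Since $h[n]=\eta[n]$ for $n\le D$ and
$D\ge n_0$, we have $\beta(h[D])=b_0$. So there is a first update after $h[D]$. It
takes place at some $h[k+1]$ with $k\ge D$ and makes $\beta\ge G(k)\ge G(D)$. As
$\beta$ is nondecreasing, the lemma follows.
\end{proof}

It remains to relate the moment of the surprise to the string that caused it. For
$y\in2^*$ and $D\in\mathbb N$ let $\nu(y,D)$ be the least $N$ with
$\Theta(y0^N)(D)\!\downarrow$; this is total recursive by (O3) and (O1). Call $N$
\emph{late enough for} $(y,i)$ if $\Theta(y0^N)$ is defined on all
$m<\max(D^*(y),\,i,\,\mathrm{code}(y))$. By (O3) all large $N$ are late enough.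

\begin{lemma}\label{lem:late}
Let $N$ be late enough for $(y,i)$, and let $f\in2^\omega$ extend $y0^N$. Assume
that $h=\Theta(f)$ differs from $\eta=\Theta(y0^\infty)$, and let $D$ be the first
disagreement. Then
\[
i\le D,\qquad \mathrm{code}(y)\le D,\qquad N<\nu(y,D),
\]
and $\beta(h[n])\ge G(D)$ for almost all $n$.
\end{lemma}

\begin{proof}
By (O2) both $h$ and $\eta$ extend $\Theta(y0^N)$, so $D$ is not in the domain of
$\Theta(y0^N)$. Hence $D\ge\max(D^*(y),i,\mathrm{code}(y))$. If
$N\ge\nu(y,D)$, then $\Theta(y0^N)(D)$ would be defined by (O2). The last claim
is Lemma~\ref{lem:surprise}.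
\end{proof}

Thus $i$, $y$ and $N$ are bounded computably in terms of $D$. If the next part of
$f$ is computable from $y0^N$, then $G$ can be chosen so large that a good
candidate gets admitted.

\section{One operator}\label{sec:one}

We first carry this out for a single operator that is not constant on any small
set.

\begin{proposition}\label{prop:one}
Let $X$ be a slow family, let $\rho\in2^*$ be nonempty, and let $\Theta$ be a
general recursive operator that is not constant on $[z]$ for any $z\succeq\rho$.
Suppose that for every $i$ we are given $w_i\succeq\rho$ in $2^*$ and a type, where
type P is allowed only if $(i,\sigma)$ is total for every $\sigma\succeq w_i$. Then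
there are $\sigma_i\succeq w_i$ such that $\{\Theta(f_i):i\in\mathbb N\}$ is
Ex-learnable, where $f_i$ is defined from $\sigma_i$ as in
Theorem~\ref{thm:robust}.
\end{proposition}

\begin{proof}
For $z\succeq\rho$ let $s(z)$ be the first $s\in2^*$, in a fixed search, such that
\begin{equation}\label{eq:marker}
\Theta(zs)(n)\!\downarrow\;\ne\;\Theta(z0^\infty)(n)\quad\text{for some }n.
\end{equation}
Such an $s$ exists: as $\Theta$ is not constant on $[z]$, some $f\in[z]$ has
$\Theta(f)\neq\Theta(z0^\infty)$, and by (O3) a long initial segment of $f$ shows
this. The string $s(z)$ is a \emph{marker}: whatever follows $zs(z)$, the operator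
notices that its argument is not $z0^\infty$. The function $s$ is computable on
all $z\succeq\rho$, since by (O1) condition \eqref{eq:marker} is decidable.

Let $G(D)$ be the maximum of $0$ and the indices of all $Z_u$ and $P_{j,u}$ with
\[
u=y0^Ns(y0^N),\quad j\le D,\quad y\succeq\rho,\quad \mathrm{code}(y)\le D,\quad
N\le\max_{D'\le D}\nu(y,D').
\]
This is total recursive and nondecreasing. Let $L=L_{\Theta,G}$. Given $i$,
choose $N_i$ late enough for $(w_i,i)$ and put
$\sigma_i=w_i0^{N_i}s(w_i0^{N_i})$.

Let $h=\Theta(f_i)$. By \eqref{eq:marker}, $h\ne\Theta(w_i0^\infty)$. Let $D$ be
the first disagreement. By Lemma~\ref{lem:late} with $y=w_i$, the values $j=i$,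
$y=w_i$, $N=N_i$ are admitted in the definition of $G(D)$, and for large $n$ the
set $C_{\beta(h[n])}$ contains $Z_{\sigma_i}$ and $P_{i,\sigma_i}$. For type Z we
have $h=\Theta(\sigma_i0^\infty)$, and $Z_{\sigma_i}$ is good for $h$. For type P
the pair $(i,\sigma_i)$ is total, $h=\Theta(g_{i,\sigma_i})$, and
$P_{i,\sigma_i}$ is good for $h$. By Lemma~\ref{lem:good}, $L$ Ex-learns $h$.
\end{proof}

\section{All operators}\label{sec:all}

We now prove Theorem~\ref{thm:robust}. Compared with one operator there are two
new difficulties.

The first is that an operator may be constant on some $[z]$ without being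
constant, for example the operator that maps each $f$ with $f(0)f(1)=01$ to
$0^\infty$ and all other $f$ to themselves. For such $z$ there is no marker. But
then, with $\rho_e\succeq z$, almost all $f_i$ lie in $[z]$ and have the same
image.

The second difficulty is that the same $f_i$ must serve several operators. An
operator $\Theta_e$ has to take care of $f_i$ only for $i\ge e$, as finitely many
functions can be added later. So $f_i$ has to carry markers for the operators
with numbers $\le i$. In which order should they come? After the learner for
$\Theta_e$ has been surprised by its own marker, it has to list the possible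
further developments, which include the markers that come later. It can do so if
these belong to the operators with numbers below $e$, since a learner for
$\Theta_e$ may have any finite amount of information built in. If the order were
increasing, the markers for $e+1,\dots,i$ would come later, and this is more
than finite information can provide as $i$ varies. So the markers come in
decreasing order. The learner for $\Theta_e$ may or may not notice the later
markers; we will see that both are fine.

\subsection{The strings $\rho_e$ and the learners $L_e$}

Fix the slow family $X$. Let $\rho_{-1}$ be the string $0$ of length one. If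
$\Theta_e$ is general recursive and constant on $[\rho]$ for some
$\rho\succeq\rho_{e-1}$, let $\rho_e$ be such a $\rho$ and call $e$ \emph{killed}.
Otherwise let $\rho_e=\rho_{e-1}$; if in this case $\Theta_e$ is general recursive,
call $e$ \emph{live}. Thus for live $e$ the
operator $\Theta_e$ is not constant on $[z]$ for any $z\succeq\rho_e$. As in
Section~\ref{sec:one} we get markers: for live $e$ and $z\succeq\rho_e$ let
$s_e(z)$ be the first $s\in2^*$ satisfying \eqref{eq:marker} for $\Theta_e$. The
function $s_e$ is computable on all $z\succeq\rho_e$.

For live $e$ let $\nu_e(y,D)$ be the function $\nu(y,D)$ of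
Section~\ref{sec:learner} for $\Theta=\Theta_e$. Let $G_e(D)$ be the maximum of
$0$ and the indices of all $Z_u$ and $P_{j,u}$ with
\begin{gather*}
u=y0^Ns_k(y0^N),\quad k\le e\text{ live},\quad j\le D,\\
y\succeq\rho_e,\quad \mathrm{code}(y)\le D,\quad
N\le\max_{D'\le D}\nu_e(y,D').
\end{gather*}
Here $s_k(y0^N)$ is defined, because $y0^N\succeq\rho_e\succeq\rho_k$. Given as
finite information $\rho_e$, the set of live $k\le e$, and machines for these
$\Theta_k$, we can compute $G_e$. So $G_e$ is total recursive, and it is
nondecreasing. Let $L_e=L_{\Theta_e,G_e}$. The notion ``late enough for $(y,i)$''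
depends on $\Theta_e$ and, through $D^*(y)$, on $G_e$; we say ``late enough for
$(y,i)$ with respect to $e$''.

\subsection{The strings $\sigma_i$}

Let $w_i\succeq\rho_i$ and the types be given. Fix $i$ and put $y_i=w_i$. For
$k=i,i-1,\dots,0$ define $y_{k-1}$ from $y_k$ as follows. If $k$ is not live, let
$y_{k-1}=y_k$. If $k$ is live, choose $N_k$ so large that it is late enough for
$(y_k,i)$ with respect to \emph{every} live $e$ with $k\le e\le i$, and put
\[
y_{k-1}=y_k\,0^{N_k}\,s_k(y_k0^{N_k}).
\]
Let $\sigma_i=y_{-1}$. If, for example, all $k\le i$ are live, then
\[
\sigma_i=w_i\;0^{N_i}s_i\;0^{N_{i-1}}s_{i-1}\;\cdots\;0^{N_0}s_0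
\]
with the appropriate values $s_k$ of the marker functions. All $y_k$ extend
$\rho_i$, and $\rho_i\succeq\rho_k$ for $k\le i$, so $s_k(y_k0^{N_k})$ is defined.
(The $y_k$ and $N_k$ depend on $i$, which we suppress.) For each live $k\le i$ the
function $f_i$ extends $y_k0^{N_k}s_k(y_k0^{N_k})$.

\begin{lemma}\label{lem:all}
If $e$ is live and $i\ge e$, then $L_e$ Ex-learns $h=\Theta_e(f_i)$.
\end{lemma}

\begin{proof}
Say that $L_e$ \emph{notices level} $k$, for live $k\le e$, if
$h\ne\Theta_e(y_k0^\infty)$. Level $e$ is noticed, because $f_i$ extends
$y_e0^{N_e}s_e(y_e0^{N_e})$ and $s_e$ satisfies \eqref{eq:marker} for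
$\Theta_e$. Let $k\le e$ be the least live number such that level $k$ is noticed,
that is, the last one in the order of $\sigma_i$. Let $D$ be the first
disagreement of $h$ and $\Theta_e(y_k0^\infty)$, and let
$u=y_{k-1}=y_k0^{N_k}s_k(y_k0^{N_k})$.

Since $k\le e\le i$, the number $N_k$ is late enough for $(y_k,i)$ with respect to
$e$, and $f_i$ extends $y_k0^{N_k}$. By Lemma~\ref{lem:late}, $i\le D$,
$\mathrm{code}(y_k)\le D$, $N_k<\nu_e(y_k,D)$, and $\beta(h[n])\ge G_e(D)$ for
almost all $n$, where $\beta$ is the bound of $L_e$. Moreover
$y_k\succeq\rho_i\succeq\rho_e$. So $j=i$, $y=y_k$, $N=N_k$, together with the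
live number $k\le e$, are admitted in the definition of $G_e(D)$, and
$C_{\beta(h[n])}$ contains $Z_u$ and $P_{i,u}$ for large $n$. By
Lemma~\ref{lem:good} it suffices that one of them is good for $h$.

\emph{There are live numbers below $k$.} Let $k'$ be the largest one. No number
strictly between $k'$ and $k$ is live, so $y_{k'}=y_{k-1}=u$. Level $k'$ is not
noticed, by the choice of $k$. Hence $h=\Theta_e(u0^\infty)$, and $Z_u$ is good
for $h$.

\emph{There is no live number below $k$.} Then $u=y_{k-1}=y_{-1}=\sigma_i$. For
type Z, $h=\Theta_e(\sigma_i0^\infty)$, and $Z_u$ is good for $h$. For type P,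
$(i,\sigma_i)$ is total because $\sigma_i\succeq w_i$, and
$h=\Theta_e(g_{i,\sigma_i})$; so $P_{i,u}$ is good for $h$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:robust}]
All $f_i$ are recursive. Let $\Theta$ be a general recursive operator, say
$\Theta=\Theta_e$. Then $e$ is killed or live. If $e$ is killed, all $f_i$ with
$i\ge e$ lie in $[\rho_i]\subseteq[\rho_e]$, where $\Theta_e$ is constant. So
$\{\Theta_e(f_i):i\ge e\}$ consists of one recursive function and is Ex-learned by
a total learner. If $e$ is live, this set is Ex-learned by the total learner
$L_e$, by Lemma~\ref{lem:all}.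

In both cases $\Theta_e(S)$ is obtained from a class that has a total learner $L$
by adding finitely many recursive functions $h_1,\dots,h_r$, namely
$\Theta_e(f_i)$ for $i<e$. It is Ex-learned by the following learner: as long as
some $h_j$ agrees with the data, output a fixed program of the first such $h_j$;
otherwise output the hypothesis of $L$. Indeed, on data from some $h_j$, all
functions in the list that differ from it are eventually ruled out, and on data
from a function outside the list all $h_j$ are.
\end{proof}

\section{Consistency with a delay that depends on the data}\label{sec:delay}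

We prove Theorem~\ref{thm:delay}. Suppose first that only one learner $M$ has to
be forced to show some consistency. Let the operator send $f$ to a
function $h$ that starts with $f(0)+1$ and continues with zeros. Only when $M$,
reading $h$, has produced a hypothesis that is verified to be correct up to the
last nonzero value of $h$ does the operator release the next value $f(1)+1$, and
so on. If $M$ Ex-learns $h$, this happens infinitely often. Each hypothesis found
in this way has been verified, by finite computations, on all released values but
the newest. To handle all learners with one operator, we give each $M_k$ a row of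
its own.

\begin{proof}[Proof of Theorem~\ref{thm:delay}]
Let $\langle k,x\rangle$ be a recursive pairing bijection that is strictly
increasing in $x$, and call the numbers $\langle k,x\rangle$, $x\in\mathbb N$,
\emph{row} $k$. Define $h=\Theta^*(f)$ recursively. For $z$ in row $k$ let $n$ be
the number of $z'<z$ in row $k$ with $h(z')>0$, and if $n>0$ let $z^-$ be the
largest of them.
\begin{itemize}
\item If $n=0$, put $h(z)=f(0)+1$.
\item If $n>0$, put $h(z)=f(n)+1$ in case that
\begin{itemize}
\item[(\dag)] there is a $t$ with $z^-<t\le z$ such that $M_k(h[t])$ halts within
$z$ steps with some value $q$, and for every $y\le z^-$ the computation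
$\varphi_q(y)$ halts within $z$ steps with value $h(y)$;
\end{itemize}
and put $h(z)=0$ if (\dag) fails.
\end{itemize}
Since $t\le z$, condition (\dag) refers only to values of $h$ below $z$, and the
only value of $f$ used directly at $z$ is $f(n)$, where $n\le z$. So $h[m]$ is
computable from $f[m]$ for every $m$, and $\Theta^*$ is general recursive. In
particular, $h[|\tau|]$ can be computed from a finite sequence $\tau$.

Let $M_k$ Ex-learn $\Theta^*(S)$. For any total $f$ and $h=\Theta^*(f)$ let
$z_0<z_1<\cdots$ be the finitely or infinitely many positions of row $k$ where $h$
is positive. Then $h(z_j)=f(j)+1$. The position $z_0=\langle k,0\rangle$ exists.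
For $j\ge1$ let $t_j$ be the least $t$ witnessing (\dag) at $z=z_j$, and
$q_j=M_k(h[t_j])$. Thus $\varphi_{q_j}$ agrees with $h$ on all $y\le z_{j-1}$.

Let $d$ be a recursive function such that $\varphi_{d(q)}(a)$ computes
$\varphi_q(\langle k,0\rangle),\varphi_q(\langle k,1\rangle),\dots$ in this order
until the $(a+1)$-st nonzero value appears, and outputs this value minus $1$. For
$a<j$, the $(a+1)$-st nonzero value of $h$ in row $k$ is at $z_a\le z_{j-1}$,
and up to there $\varphi_{q_j}$ agrees with $h$. Therefore
\begin{equation}\label{eq:decode}
\varphi_{d(q_j)}(a)\!\downarrow=f(a)\qquad\text{for all }a<j.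
\end{equation}

Given $\tau$, compute $h[|\tau|]$. If there is a $j\ge1$ with $z_j<|\tau|$, take
the largest such $j$ and put $N(\tau)=d(q_j)$ and $\ell(\tau)=j$. Otherwise
let $\ell(\tau)=0$ and let $N(\tau)$ be a fixed index. These functions are total
recursive, since $t_j\le z_j<|\tau|$ and all computations in (\dag) are bounded.

\emph{Property 1.} We have $\ell(\tau)\le|\tau|$ because $j\le z_j<|\tau|$. Longer
data show at least as many $z_j$, so $\ell$ is nondecreasing. The agreement of
$\varphi_{N(\tau)}$ with $\tau$ below $\ell(\tau)$ is \eqref{eq:decode}, applied
to any total $f$ extending $\tau$.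

\emph{Property 2.} Let $f\in S$. Then $M_k(h[t])$ is defined for all $t\ge1$ and
converges to some $q$ with $\varphi_q=h$. There are infinitely many $z_j$:
otherwise let $z_j$ be the last one and fix $t>z_j$ with $M_k(h[t])=q$. For all
sufficiently large $z$ in row $k$ we have $z^-=z_j<t\le z$, and the finitely many
computations in (\dag) for this $t$ halt within $z$ steps with the right values.
So $h(z)>0$, a contradiction. Hence $\ell(f[n])\to\infty$. Since
$t_j>z_{j-1}\to\infty$, we have $q_j=q$ for almost all $j$, and $N(f[n])$
converges to $d(q)$. Finally, $\varphi_{d(q)}=f$, because $\varphi_q=h$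
and the nonzero values of $h$ in row $k$ are $f(0)+1,f(1)+1,\dots$ in this order.
\end{proof}

\begin{thebibliography}{1}
\bibitem{robsur}
\url{http://www.comp.nus.edu.sg/~sanjay/paps/robsur.pdf}
\end{thebibliography}

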